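# Two algebraically independent numbers among $g_2,\ g_3,\ \wp(u),\ \zeta(u)-\frac{\eta}{\omega}u,\ \frac{\eta}{\omega}$

## 1. Transcendence degree at least two

**Theorem 1.** Let $\Omega\subset\mathbb C$ be a lattice, $\wp$ its Weierstrass function, $\wp'^2=4\wp^3-g_2\wp-g_3$, and $\zeta$ its zeta function, that is, the odd meromorphic function with $\zeta'=-\wp$. For $\omega\in\Omega$ let $\eta(\omega)$ be defined by $\zeta(z+\omega)=\zeta(z)+\eta(\omega)$. Let $\omega\in\Omega$ be non-zero, $\eta=\eta(\omega)$, and let $u\in\mathbb C$ with $u\notin\mathbb Q\omega\cup\Omega$. Then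
$$\operatorname{trdeg}_{\mathbb Q}\mathbb Q\Big(g_2,\ g_3,\ \wp(u),\ \zeta(u)-\frac{\eta}{\omega}u,\ \frac{\eta}{\omega}\Big)\ \ge\ 2 .$$

A generating set of a field contains a transcendence basis, so the theorem says that two at least of the five numbers are algebraically independent (always over $\mathbb Q$). In this form the statement is a conjecture in Michel Waldschmidt's "Elliptic Functions and Transcendence"; the theorem says that the conjecture is true. Throughout we write
$$e=\frac{\eta}{\omega},\qquad Z(z)=\zeta(z)-ez ,$$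
so that the five numbers are $g_2,g_3,\wp(u),Z(u),e$. The letter $e$ is reserved for this; the exponential function is written $\exp$.

**Theorem 2.** (a) Give $g_2,g_3,\wp(u),Z(u),e$ the weights $4,6,2,1,2$. Under the hypotheses of Theorem 1, let $k^{(0)}$ be the field of values of quotients (with non-vanishing denominator) of weighted-homogeneous polynomials over $\mathbb Q$ of equal weight in these five numbers. Then $\operatorname{trdeg}k^{(0)}\ge 2$. For all $\lambda\in\mathbb C^*$ outside a countable set, the five numbers attached to $(\lambda\Omega,\lambda\omega,\lambda u)$ generate a field of transcendence degree $\ge 3$.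

(b) If $g_2,g_3$ are algebraic and $u\notin\mathbb Q\omega\cup\Omega$ is a torsion point, the transcendence degree in Theorem 1 is exactly $2$.

(c) For $u\notin\Omega$, two of the five numbers are algebraically independent if and only if $u\notin\mathbb Q\omega$ or two of $g_2,g_3,\eta/\omega$ are algebraically independent. If $u\in\mathbb Q\omega\setminus\Omega$ and $g_2,g_3$ are algebraic, the transcendence degree is $1$.

## 2. Quasi-periods, weights, and the lattice with period $2\pi i$

**Quasi-periods.** The function $\zeta$ is not periodic. The map $\eta:\Omega\to\mathbb C$ is additive, and putting $z=-\omega/2$ in its definition gives $\zeta(\omega/2)=\eta(\omega)/2$ when $\omega/2\notin\Omega$. The correction $-ez$ makes $Z$ periodic in one direction: $Z(z+\omega)=Z(z)+\eta-e\omega=Z(z)$. Also $Z'=-\wp-e$, and $Z$ is odd.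

Write $\omega=m\omega_1$ with $\omega_1$ primitive. Then $\eta(\omega)/\omega=\eta(\omega_1)/\omega_1$ and $\mathbb Q\omega=\mathbb Q\omega_1$, so nothing in Theorem 1 changes if we replace $\omega$ by $\omega_1$. From now on $\omega=\omega_1$ is part of a basis $(\omega_1,\omega_2)$ of $\Omega$ with $\operatorname{Im}\tau>0$, $\tau=\omega_2/\omega_1$; put $\eta_i=\eta(\omega_i)$. Legendre's relation $\eta_1\omega_2-\eta_2\omega_1=2\pi i$ says what happens in the other direction:
$$Z(z+\omega_2)=Z(z)+\eta_2-\frac{\eta_1}{\omega_1}\omega_2=Z(z)-\frac{2\pi i}{\omega_1}.\tag{1}$$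

**Weights.** If $\Omega$ is replaced by $\lambda\Omega$ (and $\omega,u$ by $\lambda\omega,\lambda u$), then $\wp(u)$ is multiplied by $\lambda^{-2}$, $\zeta(u)$ by $\lambda^{-1}$, $g_2$ by $\lambda^{-4}$, $g_3$ by $\lambda^{-6}$. Since $\eta(\omega)$ is a difference of values of $\zeta$, the number $e=\eta/\omega$ is multiplied by $\lambda^{-2}$. We say that a quantity multiplied by $\lambda^{-w}$ has weight $w$. This explains the weights in Theorem 2; for instance $g_2^3/g_3^2$ (if $g_3\ne0$) and $Z(u)^2/e$ (if $e\ne0$) are weight-zero quotients and belong to $k^{(0)}$.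

**The normalized lattice.** Put
$$\lambda=\frac{2\pi i}{\omega_1},\qquad \Omega'=\lambda\Omega=2\pi i(\mathbb Z+\tau\mathbb Z),\qquad u'=\lambda u,\qquad q_0=\exp(2\pi i\tau),\ 0<|q_0|<1,$$
and let $E_2=1-24\sum\sigma_1(n)q^n$, $E_4=1+240\sum\sigma_3(n)q^n$, $E_6=1-504\sum\sigma_5(n)q^n$ be the Eisenstein series. For $\Omega'$, with $X=\exp(z)$ and $q=q_0$, the textbook expansions are
$$g_2=\frac{E_4}{12},\qquad g_3=-\frac{E_6}{216},\qquad \wp(z)=\frac{E_2}{12}+\sum_{n\in\mathbb Z}\frac{q^nX}{(1-q^nX)^2}.$$
Consider the series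
$$\frac12\,\frac{X+1}{X-1}+\sum_{n\ge1}\Big(\frac{q^nX^{-1}}{1-q^nX^{-1}}-\frac{q^nX}{1-q^nX}\Big).\tag{2}$$
It is odd and $2\pi i$-periodic in $z$. Differentiating term by term, and using $\frac{q^{-n}X}{(1-q^{-n}X)^2}=\frac{q^nX^{-1}}{(1-q^nX^{-1})^2}$, we see that minus its derivative is $\sum_n q^nX(1-q^nX)^{-2}=\wp-E_2/12$. So (2) equals $\zeta+\frac{E_2}{12}z$ plus a constant, which is $0$ by oddness; and $2\pi i$-periodicity gives $\eta(2\pi i)/(2\pi i)=-E_2/12$. Hence for $\Omega'$, with distinguished period $2\pi i$,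
$$e=-\frac{E_2}{12},\qquad Z=\text{the series (2)},\qquad P:=\wp+e=-Z'=\sum_{n\in\mathbb Z}\frac{q^nX}{(1-q^nX)^2}.$$
Going back to $\Omega$ by weights, for the quantities $e,g_2,g_3$ of $\Omega$:
$$E_2(q_0)=-12\lambda^{-2}e,\qquad E_4(q_0)=12\lambda^{-4}g_2,\qquad E_6(q_0)=-216\lambda^{-6}g_3 .\tag{3}$$

**The deep input.** We use one theorem that is not a textbook fact. Nesterenko (1996): for $0<|q|<1$, $\operatorname{trdeg}_{\mathbb Q}\mathbb Q(q,E_2(q),E_4(q),E_6(q))\ge3$. Removing $q$ costs at most one, so $\operatorname{trdeg}_{\mathbb Q}\mathbb Q(E_2(q),E_4(q),E_6(q))\ge2$; only this is used.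

## 3. The square lattice by hand

Let $\Omega=\omega(\mathbb Z+i\mathbb Z)$ with $\omega$ chosen so that $g_2=4$. Since $i\Omega=\Omega$, $g_3=i^{-6}g_3=-g_3$, so $g_3=0$. Here $\omega_1=\omega$, $\omega_2=i\omega$, and $\zeta(iz)=-i\zeta(z)$ gives $\eta_2=-i\eta_1$. Legendre's relation becomes $2i\eta_1\omega=2\pi i$, so $\eta_1=\pi/\omega$ and $e=\pi/\omega^2$.

The values of $\wp$ at the three half-periods are the roots $-1,0,1$ of $4x^3-4x$. As $\wp(i\omega/2)=i^{-2}\wp(\omega/2)=-\wp(\omega/2)$ and these two values are distinct, $\wp(\omega/2)=\pm1$.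

Take first $u=\omega/2\in\mathbb Q\omega$, which the theorem excludes. Then $Z(u)=\frac{\eta_1}2-\frac{\eta_1}{\omega}\frac{\omega}{2}=0$, and the five numbers are $4,0,\pm1,0,\pi/\omega^2$. No two of them are algebraically independent, so the exclusion of $\mathbb Q\omega$ is necessary.

Now take $u=i\omega/2$. Then $\zeta(u)=\eta_2/2=-\frac{i\pi}{2\omega}$, so $Z(u)=-\frac{i\pi}{2\omega}-\frac{\pi}{\omega^2}\cdot\frac{i\omega}2=-\frac{i\pi}{\omega}$, and the five numbers are
$$4,\quad 0,\quad \mp1,\quad -\frac{i\pi}{\omega},\quad \frac{\pi}{\omega^2}.$$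
Up to the algebraic number $i$ they generate $\mathbb Q(\pi/\omega,\pi/\omega^2)=\mathbb Q(\pi,\omega)$. So for this $u$ Theorem 1 says that $\pi$ and $\omega$ are algebraically independent. With $\lambda=2\pi i/\omega$, (3) reads $E_2(q_0)=3/\pi$, $E_4(q_0)=3\omega^4/\pi^4$, $E_6(q_0)=0$ (with $q_0=\exp(-2\pi)$), and Nesterenko's theorem says exactly this.

## 4. Torsion points: Legendre's relation meets Nesterenko's theorem

The example extends to all torsion points. Recall the division polynomials $\psi_n$ (written out in Section 10): $\psi_n(z)$ is a polynomial in $\wp,\wp'$, $g_2,g_3$ with rational coefficients, and $\sigma(nz)=\pm\psi_n(z)\sigma(z)^{n^2}$, where $\sigma$ is the Weierstrass sigma function, $\sigma'/\sigma=\zeta$. Taking logarithmic derivatives,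
$$\zeta(nz)=n\zeta(z)+\frac{\psi_n'(z)}{n\,\psi_n(z)} .$$

Let $u=\alpha\omega_1+\beta\omega_2\notin\Omega$ with $\alpha,\beta\in\mathbb Q$, and $\nu\ge1$ an integer with $\nu u\in\Omega$. Then $\wp(u)$, and hence $\wp'(u)$, is algebraic over $\mathbb Q(g_2,g_3)$. Take $n=\nu+1$. Since $nu\equiv u\not\equiv0$ modulo $\Omega$, $\psi_n(u)\ne0$. We compute $\zeta(nu)$ twice:
$$\zeta(u)+\nu\alpha\eta_1+\nu\beta\eta_2=\zeta(nu)=(\nu+1)\zeta(u)+\frac{\psi_n'(u)}{n\psi_n(u)} .$$
So $\zeta(u)-\alpha\eta_1-\beta\eta_2$ is algebraic over $\mathbb Q(g_2,g_3)$. Subtracting $\frac{\eta_1}{\omega_1}(\alpha\omega_1+\beta\omega_2)$ and using Legendre's relation,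
$$Z(u)=(\text{algebraic over }\mathbb Q(g_2,g_3))+\beta\,\frac{\eta_2\omega_1-\eta_1\omega_2}{\omega_1}=(\text{algebraic over }\mathbb Q(g_2,g_3))-\beta\,\frac{2\pi i}{\omega_1}.\tag{4}$$

Suppose $u\notin\mathbb Q\omega$. Then $\beta\ne0$, and $\lambda=2\pi i/\omega_1$ is algebraic over the field $k$ generated by the five numbers. By (3), $E_2(q_0),E_4(q_0),E_6(q_0)$ are algebraic over $k$, so $\operatorname{trdeg}k\ge2$. **This proves Theorem 1 for torsion $u$.**

## 5. Non-torsion points: the missing factor $\lambda$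

Let now $u$ be non-torsion: $nu\notin\Omega$ for all $n\ge1$. The sensible first approach is to repeat Section 4, and it stops at a definite place. Formula (3) gives $\mathbb Q(E_2(q_0),E_4(q_0),E_6(q_0))\subset\mathbb Q(\lambda,e,g_2,g_3)$, and since the left side has transcendence degree at least $2$,
$$\operatorname{trdeg}\mathbb Q(e,g_2,g_3)\ge1 ,$$
which is one too few. In the torsion case the missing $\lambda$ came out of $Z(u)$, because $\zeta((\nu+1)u)$ could be computed both by periodicity and by multiplication. For non-torsion $u$ periodicity is never available, and nothing ties $Z(u)$ to $\lambda$.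

The way round is not to look for $\lambda$, but to work with expressions for which it does not matter. If $Q$ is a weighted-homogeneous polynomial of weight $w$, its value at the data of $\Omega$ is $\lambda^w$ times its value at the data of $\Omega'$; so on $\Omega'$ we may use $q$-expansions to make the value extremely small, and the passage back to $\Omega$ costs only $|\lambda|^w$. So the plan is this. Assume the transcendence degree is at most $1$. Construct many weighted-homogeneous integer polynomials with small but non-zero values at our point. Contradict this by a principle limiting how small such values can be in a field of transcendence degree $1$.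

**Standing assumption.** From here to the end of Section 11, $u$ is non-torsion and we assume, for a contradiction,
$$\operatorname{trdeg}_{\mathbb Q}\mathbb Q(g_2,g_3,\wp(u),Z(u),e)\le1 .$$
Put $g=-g_2/4$, $h=-g_3/4$, $x=\wp$, $y=\wp'/2$, so $y^2=x^3+gx+h$, and let
$$\xi=(e,g,h,x(u),y(u),Z(u))\ \text{ for }\Omega,\qquad \xi'=\text{the same for }(\Omega',u'),\qquad k_0=\mathbb Q(\xi).$$
As $y(u)$ is algebraic over the other entries, and by the displayed lower bound,
$$\operatorname{trdeg}k_0=\operatorname{trdeg}\mathbb Q(e,g_2,g_3)=1 .\tag{5}$$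

In Sections 6–11, $W$ is a large even integer, and $C,c>0$ denote constants, not always the same, that do not depend on $W$ (they depend on $\Omega,\omega,u$ and on fixed choices). The *length* of a polynomial is the sum of the absolute values of its coefficients; it is submultiplicative.

## 6. How small integer polynomials can be in a field of transcendence degree one

**Mahler measure.** For a non-zero complex polynomial $A$ in $m$ variables put $\mu(A)=\exp\int\log|A|$, the integral being over the torus $|X_1|=\dots=|X_m|=1$ with its invariant probability measure. For example $\mu(V-2)=2$ (its length is $3$) and $\mu(V-1)=1$. It is multiplicative and $\mu(A)\le\operatorname{length}(A)$. In one variable Jensen's formula gives $\mu(A)=|a|\prod\max(1,|\text{root}|)$, $a$ the leading coefficient; so the coefficient of $V^k$ in a polynomial of degree $d$ is at most $\binom dk\mu(A)$, and this persists if $d$ is only an upper bound for the degree. In $m$ variables write $A=\sum_kA_kX_m^k$ with degree $d_m$ in $X_m$. For almost every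 $(X_1,\dots,X_{m-1})$ on the torus $|A_k|\le\binom{d_m}k\exp\int\log|A|$, the integral being over $X_m$. Taking logarithms and integrating, $\mu(A_k)\le\binom{d_m}{k}\mu(A)$ whenever $A_k\neq0$. Iterating, the coefficient of $X_1^{k_1}\cdots X_m^{k_m}$ is at most $\prod\binom{d_i}{k_i}\mu(A)$ in absolute value, so
$$\operatorname{length}(A)\le2^{d_1+\dots+d_m}\mu(A).\tag{6}$$
Always choosing $k=d$ in the iteration (the binomial coefficient is then $1$) we end at a non-zero coefficient of $A$; so $\mu(A)\ge1$ if $A$ has integer coefficients.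

**Resultants.** For polynomials $A,A'$ of formal degrees $a,a'$, $\operatorname{Res}_{a,a'}(A,A')$ is the Sylvester determinant with $a'$ rows from $A$ and $a$ rows from $A'$. It is homogeneous of degree $a'$ in the coefficients of $A$ and $a$ in those of $A'$, is invariant under translation of the variable, and is of the form $\phi A+\phi'A'$ with $\phi,\phi'$ having coefficients in the ring generated by the coefficients (if $a+a'\ge1$). If $A$ is monic of degree $a$ it equals $\prod A'(\text{roots of }A)$ and vanishes only if $A,A'$ have a common root. The length of a determinant of polynomials is at most the product of the lengths of its rows.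

**Proposition 1.** Let $\xi\in\mathbb C^r$ with $\operatorname{trdeg}\mathbb Q(\xi)=1$, and let $C,c>0$. It is impossible that for every sufficiently large even $W$ there is $Q_W\in\mathbb Z[X_1,\dots,X_r]$ with
$$0<|Q_W(\xi)|\le\exp(-cW^{25/12}),\qquad\deg Q_W\le CW,\qquad\log\operatorname{length}(Q_W)\le CW\log W.\tag{7}$$

The exponent matters in one way only: $W^{25/12}$ is larger than (degree)$\times$(log-length), of order $W^2\log W$.

**Step 1 (pass to polynomials in one variable).** Write $\mathbb Q(\xi)=\mathbb Q(\vartheta,\alpha)$ with $\vartheta$ transcendental and $\alpha$ integral over $\mathbb Z[\vartheta]$. The minimal polynomial of $\alpha$ over $\mathbb Q(\vartheta)$ is $\chi(\vartheta,Y)$ with $\chi\in\mathbb Z[V][Y]$ monic in $Y$ of degree $D_0$, because $\mathbb Z[\vartheta]$ is integrally closed. Choose $0\ne v\in\mathbb Z[\vartheta]$ with all $v\xi_i\in\mathbb Z[\vartheta,\alpha]$. Multiplying each monomial of $Q_W(\xi)$ by the right power of $v$,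
$$v^{\deg Q_W}Q_W(\xi)=\widetilde Q(\vartheta,\alpha)\ne0,\qquad\widetilde Q\in\mathbb Z[V,Y],\quad\deg\widetilde Q\le CW,\quad\log\operatorname{length}(\widetilde Q)\le CW\log W .$$
Let $U_W(V)=\operatorname{Res}_Y(\chi,\widetilde Q)\in\mathbb Z[V]$. As $\chi$ is monic, $U_W(\vartheta)=\prod\widetilde Q(\vartheta,\alpha_\sigma)$ over the conjugates $\alpha_\sigma$ of $\alpha$ over $\mathbb Q(\vartheta)$; the factors are the conjugates of a non-zero element, so $U_W(\vartheta)\ne0$. In the Sylvester determinant at most $CW$ rows come from $\chi$, each of bounded degree and length, and $D_0$ rows come from $\widetilde Q$. So $\deg U_W\le CW$ and $\log\operatorname{length}(U_W)\le CW\log W$. The factor with $\alpha_\sigma=\alpha$ is at most $\exp(CW-cW^{25/12})$, and each of the others is at most $\exp(CW\log W)$. So there are $C_1\ge1$, $c_1>0$ such that for all large even $W$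
$$0\ne U_W\in\mathbb Z[V],\quad\deg U_W\le D_W,\quad\log\operatorname{length}(U_W)\le S_W,\quad|U_W(\vartheta)|\le\exp(-\Psi_W),\tag{8}$$
with $D_W=C_1W$, $S_W=C_1W\log W$, $\Psi_W=c_1W^{25/12}$. Note $\Psi_W/(D_WS_W)\to\infty$.

**Step 2 (divisors of $U_W$ are not much longer than $U_W$).** If $A\in\mathbb Z[V]$ divides $U_W$ in $\mathbb Z[V]$, the cofactor has Mahler measure $\ge1$, so by (6) $\operatorname{length}(A)\le2^{D_W}\mu(A)\le2^{D_W}\mu(U_W)\le2^{D_W}\operatorname{length}(U_W)$, and $\log\operatorname{length}(A)\le2S_W$.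

**Step 3 (two coprime polynomials are not both small at $\vartheta$).** Let $A,A'\in\mathbb Z[V]\setminus\{0\}$ be coprime in $\mathbb Q[V]$, of degrees $a,a'\le D$ and log-lengths $\le2S$, where $S\ge D\ge1$. We claim, with a constant $c_\vartheta>0$ depending only on $\vartheta$,
$$\max(|A(\vartheta)|,|A'(\vartheta)|)\ge\exp(-c_\vartheta DS).\tag{9}$$
If one of them is constant, its absolute value is $\ge1$. Otherwise $\operatorname{Res}_{a,a'}(A,A')$ is a non-zero integer. In the Sylvester matrix add to the constant-term column, for every $l\ge1$, $\vartheta^l$ times the column of the coefficients of $V^l$. The determinant does not change, and the new column has the entries $\vartheta^iA(\vartheta)$ $(0\le i<a')$ and $\vartheta^iA'(\vartheta)$ $(0\le i<a)$. Expand along it: there are $a+a'\le2D$ terms, and each cofactor is at most the product of the lengths of the other rows, hence at most $\exp(4DS)$. So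
$$1\le2D\max(1,|\vartheta|)^D\exp(4DS)\max(|A(\vartheta)|,|A'(\vartheta)|),$$
which gives (9).

**Step 4 (the smallness of $U_W$ sits in one irreducible factor).** Put $\Delta_W=c_\vartheta D_WS_W$. Write $U_W=a\prod_iF_i$ with $a\in\mathbb Z\setminus\{0\}$ and $F_i$ powers of distinct (up to sign) irreducible primitive polynomials of positive degree, and $A_J=\prod_{i\in J}F_i$ for a set $J$ of indices. For large $W$ the full index set satisfies $|A_J(\vartheta)|\le|U_W(\vartheta)|<\exp(-\Delta_W)$, and is therefore non-empty. Let $J$ be non-empty of minimal cardinality with $|A_J(\vartheta)|<\exp(-\Delta_W)$. By Step 2 we may apply (9) to $A_J$ and $A_{J^c}$, so $|A_{J^c}(\vartheta)|\ge\exp(-\Delta_W)$. If $|J|\ge2$, split $J$ into two non-empty parts; by minimality each part has value at least $\exp(-\Delta_W)$, so $|A_J(\vartheta)|\ge\exp(-2\Delta_W)$ and $|U_W(\vartheta)|\ge\exp(-3\Delta_W)$, which contradicts (8) for large $W$. So $J=\{i\}$, $F_i=\Pi_W^{s_W}$ with $\Pi_W$ irreducible and primitive, and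
$$|\Pi_W(\vartheta)|^{s_W}\le\exp(-\Psi_W+\Delta_W).$$

**Step 5 (the irreducible factor does not depend on $W$; conclusion).** If $\Pi_W\ne\pm\Pi_{W+2}$, the polynomials $\Pi_W^{s_W}$ and $\Pi_{W+2}^{s_{W+2}}$ are coprime, and (9) with $D_{W+2},S_{W+2}$ bounds the larger of their values below by $\exp(-\Delta_{W+2})$; both are at most $\exp(-\Psi_W+\Delta_{W+2})$. As $\Psi_W/\Delta_{W+2}\to\infty$ this is false for large $W$. So $\Pi_W=\pm\Pi$ with a fixed $\Pi$ for all large even $W$. Since $s_W\le D_W$,
$$|\Pi(\vartheta)|\le\exp\big(-(\Psi_W-\Delta_W)/D_W\big)\to0,$$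
so $\Pi(\vartheta)=0$, which contradicts the transcendence of $\vartheta$. $\square$

By (5), Theorem 1 will be proved once we have constructed polynomials $Q_W$ as in (7) for our $\xi$.

## 7. Theta functions and the relation polynomial $B$

From here to the end of Section 11, the letters $\wp,\zeta,\sigma,Z,P,e,g,h,x,y$ refer to the lattice $\Omega'$, except inside the point $\xi$.

**Theta.** Let $'=d/dz$, $X=\exp(z)$, $X^{1/2}=\exp(z/2)$, and
$$\Theta(q,z)=\sum_{n\in\mathbb Z}(-1)^nq^{n(n+1)/2}X^{n+1/2}=(X^{1/2}-X^{-1/2})\prod_{k\ge1}(1-q^k)(1-q^kX)(1-q^kX^{-1}),$$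
the equality being Jacobi's triple product. The logarithmic derivative of the product is the series (2), so $\Theta'/\Theta=Z$. With $\theta(z)=\sigma(z)\exp(-ez^2/2)$ we also have $\theta'/\theta=\zeta-ez=Z$, hence $\Theta(q_0,z)=\kappa\,\theta(z)$ with $\kappa=\Theta'(q_0,0)=\prod(1-q_0^k)^3\ne0$.

Put $\Theta_j=\Theta^{(j)}/\Theta$, which equals $\theta^{(j)}/\theta$ at $q=q_0$. Then
$$\Theta_0=1,\qquad\Theta_{j+1}=\Theta_j'+Z\Theta_j,\qquad P\,\Theta^2=\Theta'^2-\Theta\Theta'' .\tag{10}$$
For example $\Theta_1=Z$ and $\Theta_2=Z^2-P$. So $\Theta_j$ is of weight $j$, and it is a polynomial in $Z$ with elliptic coefficients.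

**The relation between the Eisenstein values.** By Nesterenko and (5), $E_2(q_0),E_4(q_0),E_6(q_0)$ have one homogeneous relation; we isolate it. Let $I\subset\mathbb Q[E_2,E_4,E_6]$ (variables of weights $2,4,6$) be the kernel of $E_{2l}\mapsto E_{2l}(q_0)\mathbf s^{2l}\in\mathbb C[\mathbf s]$, $\mathbf s$ a variable. A weighted-homogeneous $R$ of weight $w$ goes to $R(E_{2l}(q_0))\mathbf s^w$, so $I$ is a homogeneous prime ideal, and a weighted-homogeneous $R$ lies in $I$ if and only if it vanishes at $(E_{2l}(q_0))_l$. Let $K$ be the fraction field of the image. The field $K(\mathbf s)$ contains $\mathbb Q(E_2(q_0),E_4(q_0),E_6(q_0))(\mathbf s)$, of transcendence degree $\ge3$; so $\operatorname{trdeg}K\ge2$. On the other hand, by (3), each $E_{2l}(q_0)\mathbf s^{2l}$ is a rational multiple of one of the numbers $e,g_2,g_3$ of $\Omega$ times $(\mathbf s/\lambda)^{2l}$, so $K\subset\mathbb Q(e,g_2,g_3)(\mathbf s/\lambda)$, of transcendence degree $2$ by (5). So $\operatorname{trdeg} K=2$, the prime $I$ has height $3-2=1$, and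 as $\mathbb Q[E_2,E_4,E_6]$ is factorial,
$$I=(B),\qquad B\in\mathbb Z[E_2,E_4,E_6]\ \text{primitive and irreducible}.$$
$B$ is weighted-homogeneous: its non-zero homogeneous components lie in $I$, so $B$ divides one of them, and a divisor of a homogeneous polynomial is homogeneous.

**The $q$-series $B(q):=B(E_2(q),E_4(q),E_6(q))$ is not zero.** Suppose it were. Apply $\tau\mapsto-1/(\tau+n)$, $n\in\mathbb Z$, with $E_2(-1/\tau)=\tau^2E_2(\tau)+\frac{6\tau}{\pi i}$, $E_4(-1/\tau)=\tau^4E_4(\tau)$ and $E_6(-1/\tau)=\tau^6E_6(\tau)$, and divide by a power of $\tau+n$: for every $\tau$ and every $n$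
$$B\Big(E_2(\tau)+\frac{6}{\pi i(\tau+n)},E_4(\tau),E_6(\tau)\Big)=0 .$$
For fixed $\tau$ the first argument takes infinitely many values, so all coefficients of $B$ with respect to the first variable vanish at $(E_4(\tau),E_6(\tau))$. This gives a non-trivial weighted-homogeneous relation between $E_4$ and $E_6$. Over $\overline{\mathbb Q}$ such a polynomial is a product of a constant, powers of $E_4$, $E_6$ and factors $E_4^3-c'E_6^2$. Neither form is zero, so $E_4^3=c'E_6^2$ for a constant $c'$. Constant terms give $c'=1$, but $E_4^3-E_6^2=1728q+\cdots$. This is a contradiction. Let $b_0=\operatorname{ord}_qB(q)$.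

## 8. The auxiliary function

**A first trial, and the budget.** One would start from $\sum_jA_j(E_2,E_4,E_6)\Theta_j$ with weighted-homogeneous $A_j$ of weight $W-j$, $j\le W/2$, and ask that, after multiplication by $\Theta$, it vanish to high order $G$ at $q=0$, identically in $z$. There are about $W^3$ unknown coefficients. The coefficient of $q^m$ involves about $\sqrt m$ powers of $X$, so there are about $G^{3/2}$ equations, and linear algebra allows $G$ of order $W^2$. The resulting values would be of size $\exp(-cW^2)$, with degree of order $W$ and log-length of order $W\log W$. Proposition 1 rests on (9), whose bound is $\exp(-cW^2\log W)$: a factor $\log W$ is missing.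

To gain it, we also allow powers $P^i$ with $i\le M$. The unknowns grow by a factor $M$. The pole order at $z=0$ becomes $L=2M+1$, and the equations become about $L^{1/2}G^{3/2}$ in number; so $G$ may be of order $M^{1/3}W^2$. Any power of $W$ for $M$ gains more than a logarithm. The price appears in Section 9, where we need $N=L$ multiples $nu'$ of the point, and in Section 10, where multiples cost about $LN^3$ in log-length, to be kept below $W\log W$. This suggests
$$M=\lfloor W^{1/4}\rfloor,\qquad L=N=2M+1,\qquad G=\lfloor\gamma_0M^{1/3}W^2\rfloor,$$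
with a small absolute constant $\gamma_0>0$ fixed below. Note $L^4\le CW$ and $G\ge cW^{25/12}$.

**Step 1 (the shape of the function, unknowns and equations).** Consider
$$F=\sum_{i=0}^{M}\ \sum_{\substack{0\le j\le W/2\\ j\text{ even}}}A_{ij}(E_2,E_4,E_6)\,P^i\,\Theta_j,$$
with unknown $A_{ij}\in\mathbb Z[E_2,E_4,E_6]$ weighted-homogeneous of weight $W-2i-j$. (This weight must be even, hence $j$ even.) By (10),
$$\Phi:=\Theta^LF=\sum_{i,j}A_{ij}\,(\Theta'^2-\Theta\Theta'')^i\,\Theta^{2(M-i)}\,\Theta^{(j)} .$$
After expansion each term is a combination of products of exactly $2i+2(M-i)+1=L$ factors $\Theta^{(\cdot)}$, of total derivation order $2i+j\le W$.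

*Unknowns.* For large $W$, $W-2i-j\ge W/4$. An even number $V=2v\ge0$ has at least $v^2/24=V^2/96$ representations $V=2a_1+4a_2+6a_3$ with integers $a_l\ge0$: take any $a_2\le v/4$, $a_3\le v/6$. So the number of unknown coefficients satisfies $c_0MW^3\le N_u\le W^5$ with $c_0>0$ absolute.

*Equations.* Write $\Phi=\sum_{m\ge0}\sum_{s\in\frac12+\mathbb Z}c_{s,m}q^mX^s$ ($L$ is odd). In $\Theta$ the power $X^s$, $s=n+\frac12$, comes with $q^{n(n+1)/2}=q^{(s^2-1/4)/2}$. In a product of $L$ theta factors with exponents $s_1,\dots,s_L$ and $s=\sum s_\nu$, the $q$-exponent is, by Cauchy–Schwarz, $\sum\frac12(s_\nu^2-\frac14)\ge\frac{s^2}{2L}-\frac L8$, and the $A_{ij}$ only add non-negative exponents. So $c_{s,m}\ne0$ forces $s^2\le2Lm+L^2/4$. We require $c_{s,m}=0$ for all $s$ and all $0\le m<G$. As $L\le G$, only $|s|\le\frac32\sqrt{LG}$ matters, which is at most $3\sqrt{LG}+1\le4\sqrt{LG}$ values of $s$. With $L\le3M$,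
$$1\le N_c\le4L^{1/2}G^{3/2}\le4\sqrt3\,\gamma_0^{3/2}MW^3 .$$
Fix $\gamma_0$ so small that $N_c\le\frac12N_u$. The coefficients of $\Theta^{(i)}$ are $\pm s^i$ with $2s\in\mathbb Z$, so after multiplication by $2^W$ the equations have integer coefficients.

**Step 2 (majorants).** We need bounds for coefficients and, later, for values. For $f=\sum f_{s,m}q^mX^s$ and $0<r<1\le\rho$ let $\|f\|_{r,\rho}=\sum|f_{s,m}|r^m\rho^{|s|}$; this is submultiplicative. Let $r=\exp(-\delta)$ with $0<\delta\le1$. Then, with $0^0=1$,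
$$\|E_{2l}\|_{r}\le C\delta^{-7},\qquad\|\Theta^{(i)}\|_{r,\rho}\le C\delta^{-1/2}\Big(\frac i\delta\Big)^{i/2}\exp\Big(\frac{2(\log\rho)^2}{\delta}\Big).\tag{11}$$
For the first bound, the $n$-th coefficient ($n\ge1$) is at most $504n^6$, $n^6\le6!\binom{n+6}6$, $\sum_n\binom{n+6}6r^n=(1-r)^{-7}$ and $1-\exp(-\delta)\ge\delta/2$. For the second,
$$\|\Theta^{(i)}\|_{r,\rho}=2\sum_{s=\frac12,\frac32,\dots}s^i\,r^{(s^2-1/4)/2}\rho^s,\qquad r^{(s^2-1/4)/2}=\exp(\delta/8)\exp(-\delta s^2/2).$$
Split $\exp(-\delta s^2/2)=\exp(-\delta s^2/4)\exp(-\delta s^2/8)\exp(-\delta s^2/8)$. The maximum of $s^i\exp(-\delta s^2/4)$ is at $s^2=2i/\delta$ and equals $(2i/\delta)^{i/2}\exp(-i/2)\le(i/\delta)^{i/2}$; next, $\rho^s\exp(-\delta s^2/8)\le\exp(2(\log\rho)^2/\delta)$ by completing the square; finally $\sum_s\exp(-\delta s^2/8)\le C\delta^{-1/2}$.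

**Step 3 (solve the equations with small integers).** We use Siegel's lemma: $N_c\ge1$ homogeneous linear equations in $N_u\ge2N_c$ unknowns with integer coefficients of absolute value $\le A$, $A\in\mathbb Z_{\ge1}$, have a non-zero integer solution with $\max|x_i|\le N_uA$. Indeed, put $Y=N_uA$. There are at least $(Y+1)^{2N_c}$ integer vectors with $0\le x_i\le Y$, and they have at most $(N_uAY+1)^{N_c}=(Y^2+1)^{N_c}<(Y+1)^{2N_c}$ images; take the difference of two vectors with the same image.

To bound the coefficients of our equations, take $\delta=1/G$, $\rho=1$ in (11). A coefficient of $q^mX^s$ with $m<G$ is at most $\exp(m/G)\le\exp(1)$ times the norm. For $E_2^{a_1}E_4^{a_2}E_6^{a_3}(\Theta'^2-\Theta\Theta'')^i\Theta^{2(M-i)}\Theta^{(j)}$, where $a_1+a_2+a_3\le W/2$, the norm is at most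
$$(CG^7)^{W/2}\,(CG)^{CM}\,CG^{1/2}(jG)^{j/2}\le\exp(CW\log W).$$
The factor $2^W$ and $N_u\le W^5$ are absorbed. So there is a non-trivial solution with all coefficients of the $A_{ij}$ bounded by $\exp(CW\log W)$.

**Step 4 (divide out $B$, so that not everything dies at $q_0$).** We want to put $q=q_0$, but all the numbers $A_{ij}(E_2(q_0),E_4(q_0),E_6(q_0))$ might vanish; by Section 7 this happens exactly when $B$ divides all $A_{ij}$. Let $B^b$ be the largest power of $B$ dividing all $A_{ij}$; comparing weights, $b\le W$. Put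
$$A_{ij}=B^bA'_{ij},\qquad F'=\sum A'_{ij}P^i\Theta_j,\qquad\Phi'=\Theta^LF',\qquad W'=W-b\operatorname{wt}(B),$$
so $A'_{ij}$ has weight $W'-2i-j$. (The primes on $F'$, $\Phi'$, $A'_{ij}$ are part of the names.)

First, $A'_{ij}\in\mathbb Z[E_2,E_4,E_6]$ by Gauss's lemma, $B$ being primitive. The partial degrees of $A'_{ij}$ add up to at most $W$; so by (6) and $\mu(B^b)\ge1$, if $A'_{ij}\ne0$,
$$\operatorname{length}(A'_{ij})\le2^{W}\mu(A'_{ij})\le2^{W}\mu(A_{ij})\le2^{W}\operatorname{length}(A_{ij})\le\exp(CW\log W).$$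
Secondly, $\Phi=B(q)^b\Phi'$ in the domain $\mathbb C[X^{\pm1/2}][[q]]$, on which $\operatorname{ord}_q$ is a valuation. So $\Phi'$ contains only terms $q^mX^s$ with $m\ge G':=G-b\,b_0$, and $G'\ge G/2$ for large $W$, since $b\le W$. Thirdly, not all $A'_{ij}$ lie in $I=(B)$, so
$$\text{not all }\alpha_{ij}:=A'_{ij}(E_2(q_0),E_4(q_0),E_6(q_0))\text{ vanish.}$$

**Step 5 (the function is tiny at $q_0$).** Take $r=\max(|q_0|^{1/2},\exp(-1))$; then $|q_0|<r<1$ and $\delta=-\log r\in(0,1]$ is fixed. Take $\log\rho=N(|u'|+1)$. Each of the $L$ theta factors is bounded by (11), and their derivation orders add up to at most $W$; so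
$$\|\Phi'\|_{r,\rho}\le\exp\big(C(W\log W+LN^2)\big)\le\exp(CW\log W).$$
For $|\operatorname{Re}z|\le\log\rho$ we have $|X^s|\le\rho^{|s|}$, and $|q_0|^m\le(|q_0|/r)^{G'}r^m$ for $m\ge G'$. Hence
$$|\Phi'(q_0,z)|\le(|q_0|/r)^{G'}\|\Phi'\|_{r,\rho}\le\exp(-cG)\qquad\text{for }|\operatorname{Re}z|\le N(|u'|+1).\tag{12}$$

## 9. Orders of vanishing at the multiples of $u'$

We need a point where a derivative of low order of $F'(q_0,\cdot)$ is not zero.

**Set-up.** Let $\mathcal F$ be the field of elliptic functions for $\Omega'$, and for $x\in\mathbb C/\Omega'$ let $\mathcal O_x$ be the ring of germs of holomorphic functions at $x$. By (1), $Z(z+2\pi i\tau)=Z(z)-1$. So $Z$ is transcendental over $\mathcal F$: a non-zero polynomial over $\mathcal F$ with root $Z$ would have all $Z-n$, $n\in\mathbb Z$, as roots. On $\mathcal F[T]$ let $\partial$ be the derivation extending $d/dz$ with $\partial T=-\wp-e$. Then $\frac{d}{dz}\big(f(z,Z(z))\big)=(\partial f)(z,Z(z))$.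

Near $0$ the variable $T$ is badly adapted, since $Z$ has a pole there. Over germs of meromorphic functions at $0$ we use $S=T-1/z$; then $\partial S=-\wp-e+z^{-2}$ is regular at $0$. Put $T_x=T$ for $x\ne0$ and $T_0=S$. In all cases $\partial$ maps $\mathcal O_x[T_x]$ to itself.

**Definition.** For $0\ne f\in\mathcal F[T]$ and $x\in\mathbb C/\Omega'$, $v_x(f)$ is the minimum of the orders at $x$ of the coefficients of $f$ written as a polynomial in $T_x$ (the Gauss valuation). Put $\operatorname{ht}(f)=-\sum_xv_x(f)$.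

By Gauss's lemma $v_x$ is multiplicative, and $v_x(f)=0$ for all but finitely many $x$. So $\operatorname{ht}$ is additive on products, and it is zero on $\mathcal F^*$, because an elliptic function has as many zeros as poles. Example: $v_x(T)=0$ for $x\ne0$, while $T=S+1/z$ gives $v_0(T)=-1$, so $\operatorname{ht}(T)=1$.

**Lemma 1.** Let $0\ne f\in\mathcal F[T]$ have degree $k$ in $T$, coefficients regular outside $0$, and, near $0$, $f\in z^{-L}\mathcal O_0[S]$. Let $x_n$ be the class of $nu'$ $(1\le n\le N)$; these are distinct and non-zero. Then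
$$\sum_{n=1}^N\operatorname{ord}_{z=nu'}f(z,Z(z))\le L(1+N+2k).$$

The classes $x_n$ are distinct and non-zero because $u$ is not torsion.

**Step 1 (monic polynomials have height at least one).** Let $p$ be monic of degree $k_p\ge1$. It is monic in every $T_x$, so all $v_x(p)\le0$ and $\operatorname{ht}(p)\ge0$. Suppose $\operatorname{ht}(p)=0$. Then all $v_x(p)=0$. So the coefficient $a_1$ of $T^{k_p-1}$ is regular outside $0$, and $a_1+k_p/z$, the coefficient of $S^{k_p-1}$, is regular at $0$. Then $a_1$ is an elliptic function with a single simple pole, which is impossible. So $\operatorname{ht}(p)\ge1$.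

**Step 2 (factor $f$ and count the factors).** Write $f=a\prod p_i^{m_i}$ with $a\in\mathcal F^*$ and $p_i$ distinct, monic, irreducible of degree $k_i\ge1$; let $h_i=\operatorname{ht}(p_i)\ge1$. Since $v_x(f)\ge0$ for $x\ne0$ and $v_0(f)\ge-L$,
$$\sum m_ih_i=\operatorname{ht}(f)\le L .$$
Hence $\sum m_i\le L$, and since $m_ik_i\le k$, also $\sum m_ik_ih_i\le k\sum h_i\le kL$.

**Step 3 (one irreducible factor: compare $p$ with $\partial p$).** At a multiple zero along $T=Z(z)$, both $p$ and $\partial p$ vanish there, so their resultant does. Fix $p=p_i$ and $d=k_i$. As $p$ is monic, $\deg\partial p<d$. Also $\partial p\ne0$, since otherwise $p(z,Z(z))$ would be constant, against the transcendence of $Z$ over $\mathcal F\supset\mathbb C$. As $p$ is irreducible, $p$ and $\partial p$ are coprime, and $R=\operatorname{Res}_{d,d}(p,\partial p)\in\mathcal F^*$ ($p$ is monic of degree $d$; $\partial p$ is given the formal degree $d$).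

Let $x\in\mathbb C/\Omega'$, $\varpi$ the local coordinate $z-x$, and $v=v_x(p)\le0$. Write $p=\varpi^vp^\circ$ with $p^\circ\in\mathcal O_x[T_x]$ and $v_x(p^\circ)=0$. Then
$$\partial p=\varpi^v\big(\partial p^\circ+v\varpi^{-1}p^\circ\big),\qquad\partial p^\circ\in\mathcal O_x[T_x]\ \text{of degree}\le d .$$
The resultant is invariant under the translation from $T$ to $T_x$, homogeneous of degree $d$ in each argument, and unchanged when a multiple of the first argument is added to the second (row operations; here equal formal degrees are convenient). So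
$$R=\varpi^{2dv}R^\circ,\qquad R^\circ=\operatorname{Res}_{d,d}(p^\circ,\partial p^\circ)=\phi\,p^\circ+\phi'\,\partial p^\circ\in\mathcal O_x,\qquad\phi,\phi'\in\mathcal O_x[T_x].$$
For $x=x_n$ substitute $T=Z(z)$ near $z=nu'$, where $Z$ is regular. Since $(\partial p^\circ)(z,Z(z))$ is the derivative of $p^\circ(z,Z(z))$, and the latter is not identically zero, we get $\operatorname{ord}_{x_n}R^\circ\ge\omega_{n,i}-1$ with
$$\omega_{n,i}:=\operatorname{ord}_{z=nu'}p_i^\circ(z,Z(z))\ge0 .$$
Always $\operatorname{ord}_xR^\circ\ge0$, and $\sum_x\operatorname{ord}_xR=0$. Therefore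
$$0=2d\sum_xv_x(p)+\sum_x\operatorname{ord}_xR^\circ\ge-2dh_i+\sum_{n=1}^N\max(\omega_{n,i}-1,0),\qquad\text{so}\qquad\sum_{n=1}^N\omega_{n,i}\le N+2k_ih_i .$$

**Step 4 (sum up).** We have $\operatorname{ord}_{z=nu'}f(z,Z(z))=v_{x_n}(f)+\sum_im_i\omega_{n,i}$. Since $v_x(f)\ge0$ for $x\ne0$,
$$\sum_nv_{x_n}(f)\le\sum_{x\ne0}v_x(f)=-\operatorname{ht}(f)-v_0(f)\le L .$$
So the total is at most $L+\sum m_i(N+2k_ih_i)\le L+LN+2kL$. $\square$

**Application.** Regard $\Theta_j$ (at $q=q_0$) as the polynomial $(\partial+T)^j1\in\mathcal F[T]$. It is monic of degree $j$ with coefficients regular outside $0$, and by (10) it takes the value $\Theta_j(z)$ at $T=Z(z)$. For any $\varphi$,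
$$z^{-1}(\partial+S)(z\varphi)=\partial\varphi+\Big(S+\frac1z\Big)\varphi=(\partial+T)\varphi ,$$
so $\Theta_j=z^{-1}(\partial+S)^jz\in z^{-1}\mathcal O_0[S]$: the pole order does not grow with $j$. (For $j=2$: $T^2-P=S^2+\frac{2S}{z}+\frac1{z^2}-P$, where $z^{-2}-P=\partial S$ is regular.) As $P^i\in z^{-2M}\mathcal O_0$ for $i\le M$, the polynomial $f=\sum\alpha_{ij}P^i\Theta_j$ satisfies the hypotheses of Lemma 1 with $L=2M+1$ and $k\le W/2$, and $f(z,Z(z))=F'(q_0,z)$. It is not zero: if $j$ is maximal with $(\alpha_{ij})_i\ne0$, the coefficient of $T^j$ is $\sum_i\alpha_{ij}P^i\ne0$, $P$ being non-constant.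

If all the orders of $F'(q_0,\cdot)$ at $nu'$, $1\le n\le N=L$, were $\ge2W$, Lemma 1 would give $2WL\le L(1+L+W)$, which is false for large $W$. So there is $n\le N$ with
$$t:=\operatorname{ord}_{z=nu'}F'(q_0,z)<2W,\tag{13}$$
and $t\ge0$ since $nu'\notin\Omega'$. We fix this $n$.

Using $u'$ alone would not do: Lemma 1 with $N=1$ only gives $t\le L(2+W)$. This allows a weight of order $LW$ and a log-length of order $LW\log W$ in Section 11, with product $L^2W^2\log W$, which exceeds $G\le\gamma_0M^{1/3}W^2$. Averaging over $N=L$ points removes the factor $L$.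

## 10. Division polynomials

To express $F'(q_0,nz)$ through functions of $z$ we recall, in the notation $y^2=x^3+gx+h$: $\psi_0=0$, $\psi_1=1$, $\psi_2=2y$,
$$\psi_3=3x^4+6gx^2+12hx-g^2,\qquad\psi_4=4y(x^6+5gx^4+20hx^3-5g^2x^2-4ghx-8h^2-g^3),$$
$$\psi_{2m+1}=\psi_{m+2}\psi_m^3-\psi_{m-1}\psi_{m+1}^3\ (m\ge2),\qquad2y\,\psi_{2m}=\psi_m(\psi_{m+2}\psi_{m-1}^2-\psi_{m-2}\psi_{m+1}^2)\ (m\ge3).$$
With $x,y,g,h$ of weights $2,3,4,6$, $\psi_n$ is homogeneous of weight $n^2-1$. For $n$ odd $\psi_n\in\mathbb Z[x,g,h]$; for $n$ even $\psi_n=2y\tilde\psi_n$ with $\tilde\psi_n\in\mathbb Z[x,g,h]$ (after replacing $y^2$ by $x^3+gx+h$). Moreover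
$$\sigma(nz)=\pm\psi_n(z)\sigma(z)^{n^2},\qquad\psi_n(z)^2\wp(nz)=x\psi_n^2-\psi_{n+1}\psi_{n-1}.\tag{14}$$
Multiplying the first identity by $\exp(-en^2z^2/2)$ gives $\theta(nz)=\varepsilon_n\psi_n(z)\theta(z)^{n^2}$ with $\varepsilon_n=\pm1$. Apply $(d/dz)^j$ and divide by $\varepsilon_n\theta(z)^{n^2}$. On the left we get $n^j\Theta_j(nz)\psi_n(z)$. On the right, conjugating $d/dz$ by $\theta^{n^2}$ turns it into $d/dz+n^2Z$. So
$$\psi_n(z)\,\Theta_j(nz)=n^{-j}\Big(\frac d{dz}+n^2Z\Big)^j\psi_n(z).\tag{15}$$

**Lemma 2.** Let $\ell_n$ be the length of $\psi_n$ ($n$ odd), respectively of $\tilde\psi_n$ ($n$ even, $n\ge2$). Then $\log\ell_n\le n^3$ for all $n\ge1$.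

*Proof.* $\ell_1=\ell_2=1$, $\ell_3=22$, $\ell_4=2\cdot44=88$. We induct. In the first recurrence exactly one of the two terms has four factors of even index, which produce $(2y)^4=16(x^3+gx+h)^2$, of length at most $144$. So $\ell_{2m+1}\le288\max(\ell_{m+2}\ell_m^3,\ell_{m-1}\ell_{m+1}^3)$. The two sums of cubes are
$$(m+2)^3+3m^3=4m^3+6m^2+12m+8,\qquad(m-1)^3+3(m+1)^3=4m^3+6m^2+12m+2 .$$
Both are at most $(2m+1)^3-37$ for $m\ge2$, because $(2m+1)^3-(4m^3+6m^2+12m+8)=4m^3+6m^2-6m-7$ is increasing for $m\ge2$ and equals $37$ at $m=2$; and $37>\log288$.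

In the second recurrence each term on the right has exactly two factors of even index, and the left side is $4y^2\tilde\psi_{2m}$. Dividing by $4y^2$, $\tilde\psi_{2m}$ is given by the same right-hand side with each even-index $\psi$ replaced by $\tilde\psi$. So $\ell_{2m}\le2\max(\ell_m\ell_{m+2}\ell_{m-1}^2,\ell_m\ell_{m-2}\ell_{m+1}^2)$. The sums of cubes are $4m^3+18m+6$ and $4m^3+18m-6$. Both are at most $8m^3-48$ for $m\ge3$, because $4m^3-18m-54$ is increasing for $m\ge3$ and vanishes at $m=3$; and $48>\log2$. $\square$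

## 11. Small non-zero values at $\xi$

**Step 1 (the polynomial).** Let $\Lambda=\mathbb Z[e,g,h,x,y,Z]$ be the polynomial ring, with weights $2,4,6,2,3,1$ and the derivation $\nabla$ given by
$$\nabla x=2y,\qquad\nabla y=3x^2+g,\qquad\nabla Z=-x-e,\qquad\nabla e=\nabla g=\nabla h=0 .$$
Since $\wp''=6\wp^2-g_2/2$, evaluation at $z$ intertwines $\nabla$ with $d/dz$. The derivation raises weights by $1$. The image of a monomial of weight $w$ has length at most $2\deg_x+4\deg_y+2\deg_Z\le2w$, so $\operatorname{length}(\nabla Q)\le2w\operatorname{length}(Q)$ for $Q$ homogeneous of weight $w$.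

With $n$ and $t$ from (13), put $H_n(z)=\psi_n(z)^LF'(q_0,nz)$. Distribute $\psi_n^L=\psi_n^{2i}\cdot\psi_n^{2(M-i)}\cdot\psi_n$ and use (14), (15), and $E_2=-12e$, $E_4=-48g$, $E_6=864h$ at $q_0$:
$$n^WH_n=\sum_{i,j}A'_{ij}(-12e,-48g,864h)\,\big[(x+e)\psi_n^2-\psi_{n+1}\psi_{n-1}\big]^i\,\psi_n^{2(M-i)}\,n^{W-j}(\nabla+n^2Z)^j\psi_n .$$
The right side is an element of $\Lambda$ (no reduction modulo $y^2=x^3+gx+h$ is made in $\Lambda$; we take the $\psi$'s in the form $\psi_n$, respectively $2y\tilde\psi_n$). The bracket has weight $2n^2$ and $(\nabla+n^2Z)^j\psi_n$ has weight $n^2-1+j$, so the element is homogeneous of weight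
$$(W'-2i-j)+2in^2+2(M-i)(n^2-1)+(n^2-1+j)=W'+L(n^2-1).$$
Let $Q_W\in\Lambda$ be $\nabla^t$ applied to it.

**Step 2 (weight and degree).** $Q_W$ is homogeneous of weight $\mathcal W=W'+L(n^2-1)+t\le W+LN^2+2W\le CW$. All variables have weight $\ge1$, so $\deg Q_W\le CW$.

**Step 3 (length).** We claim $\log\operatorname{length}(Q_W)\le CW\log W$. The contributions are as follows.

* There are at most $CW^2$ pairs $(i,j)$.
* $A'_{ij}(-12e,-48g,864h)$ has length at most $864^{W/2}\operatorname{length}(A'_{ij})\le\exp(CW\log W)$.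
* By Lemma 2, $\operatorname{length}(\psi_m)\le2\exp(m^3)$, so the bracket has length at most $12\exp(2(N+1)^3)$. The powers of the bracket and of $\psi_n$ together contribute at most $\exp(CMN^3)\le\exp(CW)$.
* $n^{W-j}\le N^W$.
* On elements of weight at most $N^2+W$ the operator $\nabla+n^2Z$ multiplies the length by at most $2(N^2+W)+N^2\le3(N^2+W)$; so $(\nabla+n^2Z)^j\psi_n$ has length at most $(3(N^2+W))^j\cdot2\exp(N^3)$.
* $\nabla^t$ multiplies the length by at most $(CW)^{2W}$.

**Step 4 (the value at $\xi'$ is not zero).** Since $u$ is not torsion, $\psi_n(u')=\pm\sigma(nu')/\sigma(u')^{n^2}\ne0$. So $H_n$ has order exactly $t$ at $z=u'$, and $Q_W(\xi')=n^WH_n^{(t)}(u')\ne0$.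

**Step 5 (the value at $\xi'$ is small).** From $\Theta(q_0,nz)=\kappa\theta(nz)=\kappa\varepsilon_n\psi_n(z)\theta(z)^{n^2}$,
$$\Phi'(q_0,nz)=\Theta(q_0,nz)^LF'(q_0,nz)=(\kappa\varepsilon_n)^L\,\theta(z)^{n^2L}\,H_n(z).$$
Choose a fixed disc $|z-u'|\le\rho_0\le1$ that avoids $\Omega'$. On it $|\theta(z)|^{-1}\le C$ and $|\operatorname{Re}(nz)|\le N(|u'|+1)$, so (12) applies at $nz$. By Cauchy's inequality
$$|Q_W(\xi')|\le n^W\,t!\,\rho_0^{-t}\,C^{LN^2+L}\exp(-cG)\le\exp(-c'G),$$
since $n^Wt!\rho_0^{-t}C^{LN^2+L}\le\exp(CW\log W)$ and $G\ge cW^{25/12}$.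

**Step 6 (back to $\Omega$; conclusion).** By homogeneity $Q_W(\xi)=\lambda^{\mathcal W}Q_W(\xi')$ with $\mathcal W\le CW$. So for all large even $W$
$$0<|Q_W(\xi)|\le\exp(-cW^{25/12}),\qquad\deg Q_W\le CW,\qquad\log\operatorname{length}(Q_W)\le CW\log W ,$$
which is (7), with constants independent of $W$. As $\operatorname{trdeg}\mathbb Q(\xi)=1$ by (5), this contradicts Proposition 1. So the standing assumption of Section 5 is false. Together with the torsion case in Section 4, **Theorem 1 is proved.** $\blacksquare$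

## 12. Weight-zero quotients, torsion points and points of $\mathbb Q\omega$: proof of Theorem 2

All letters refer to $\Omega$ again.

**Part (a).** We rescale so that one invariant becomes $1$; then every number is algebraic over weight-zero quotients. Let $\gamma\in\{g_2,g_3\}$ be non-zero, of weight $w\in\{4,6\}$. Choose $\lambda$ with $\lambda^w=\gamma$ and replace $(\Omega,\omega,u)$ by $(\lambda\Omega,\lambda\omega,\lambda u)$. Then $\gamma$ becomes $1$ and weight-zero quotients do not change. A number $\nu$ of weight $w_\nu$ among the five becomes $\nu_{\mathrm{new}}=\lambda^{-w_\nu}\nu$, and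
$$\nu_{\mathrm{new}}^{\,w}=\frac{\nu^{w}}{\gamma^{w_\nu}}\in k^{(0)} .$$
So the new five numbers are algebraic over $k^{(0)}$, and Theorem 1 for $\lambda\Omega$ gives $\operatorname{trdeg}k^{(0)}\ge2$.

Now let $\lambda\in\mathbb C^*$ be arbitrary. The field generated by the five scaled numbers contains $k^{(0)}$ and $\lambda^{-w}\gamma$. The field $k^{(0)}$ is countable, hence so is its algebraic closure in $\mathbb C$, and $\lambda^{-w}\gamma$ lies in this closure only for countably many $\lambda$. For all other $\lambda$ the transcendence degree is at least $2+1=3$.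

**Part (b).** Let $g_2,g_3$ be algebraic and $u\notin\mathbb Q\omega\cup\Omega$ torsion. By (4) the five numbers are algebraic over $\mathbb Q(\pi/\omega_1,e)$, so the transcendence degree is at most $2$. It is at least $2$ by Theorem 1.

**Part (c).** Let $u\notin\Omega$. If $u\notin\mathbb Q\omega$, two of the numbers are algebraically independent by Theorem 1. If $u\in\mathbb Q\omega\setminus\Omega$, then $u$ is torsion with $\beta=0$ in (4), so $\wp(u)$ and $Z(u)$ are algebraic over $\mathbb Q(g_2,g_3)$. The transcendence degree is then that of $\mathbb Q(g_2,g_3,\eta/\omega)$, which gives the equivalence. This degree is at least $1$, since by (3) $E_2(q_0),E_4(q_0),E_6(q_0)$ lie in $\mathbb Q(\lambda,e,g_2,g_3)$ with $\lambda=2\pi i/\omega_1$ and generate a field of transcendence degree $\ge2$. If $g_2,g_3$ are algebraic it is also at most $1$, hence equal to $1$; the point $u=\omega/2$ of the square lattice in Section 3 is an instance. $\blacksquare$
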